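# The center of $q+\beta\mathbb N+q$ for an idempotent $q\in\beta\mathbb N$

Throughout, $\mathbb N$ is the set of positive integers, $\mathbb T=\mathbb R/\mathbb Z$, and $\|t\|$ is the distance from $t$ to $\mathbb Z$, for $t$ in $\mathbb R$ or in $\mathbb T$. Everything is proved in ZFC.

## 1. Ultrafilters, $p$-limits and addition on $\beta\mathbb N$

**Definition ($\beta\mathbb N$ and $p$-limits).** The points of $\beta\mathbb N$ are the ultrafilters on $\mathbb N$. We identify $n\in\mathbb N$ with the principal ultrafilter $\{A\subseteq\mathbb N:n\in A\}$. If $Y$ is compact Hausdorff and $f:\mathbb N\to Y$, then $p\text{-}\lim_k f(k)$ is the unique point $y\in Y$ such that $\{k:f(k)\in W\}\in p$ for every neighborhood $W$ of $y$.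

The map $p\mapsto p\text{-}\lim_k f(k)$ is the unique continuous extension of $f$ to $\beta\mathbb N$. Any family of nonempty subsets of $\mathbb N$ that is directed downwards under inclusion is contained in some ultrafilter. We use this fact to build ultrafilters with prescribed limits.

*Example.* $p\text{-}\lim_k(-1)^k$ is $1$ if $2\mathbb N\in p$ and $-1$ otherwise. For $\theta\in\mathbb T$ put
$$\chi_\theta(p)=p\text{-}\lim_k k\theta\in\mathbb T .$$
This is a continuous function of $p$, and $\chi_{\theta+\theta'}=\chi_\theta+\chi_{\theta'}$, $\chi_0=0$. It will be our running example.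

**Definition (addition).** Addition on $\mathbb N$ extends to $\beta\mathbb N$ in such a way that $(\beta\mathbb N,+)$ is a compact Hausdorff right topological semigroup. That is, for each $r$ the map $\rho_r(x)=x+r$ is continuous. In addition, for each $n\in\mathbb N$ the map $\lambda_n(x)=n+x$ is continuous.

In formulas, $p+r=p\text{-}\lim_k(k+r)$ and $k+r=r\text{-}\lim_j(k+j)$. Equivalently, $A\in p+r$ if and only if $\{k:\{j:k+j\in A\}\in r\}\in p$. Nothing is said about continuity of $x\mapsto p+x$ when $p\notin\mathbb N$, and the order of the two limits matters.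

*Example.* Each $\chi_\theta$ is a homomorphism $\beta\mathbb N\to\mathbb T$. By continuity of $\lambda_k$ and of $\chi_\theta$ we have $\chi_\theta(k+r)=r\text{-}\lim_j(k+j)\theta=k\theta+\chi_\theta(r)$. Since $\chi_\theta$ and $\rho_r$ are continuous,
$$\chi_\theta(p+r)=p\text{-}\lim_k\chi_\theta(k+r)=\chi_\theta(p)+\chi_\theta(r).$$

**Definition (negative translates).** Regard $\beta\mathbb N\subseteq\beta\mathbb Z$ as the set of ultrafilters on $\mathbb Z$ that contain $\mathbb N$, with the analogous addition on $\beta\mathbb Z$. So $n+q$ makes sense for $n\in\mathbb Z$, $q\in\beta\mathbb N$.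

If $q\in\beta\mathbb N\setminus\mathbb N$, then $n+q\in\beta\mathbb N\setminus\mathbb N$. Indeed $\{k\in\mathbb N:k>|n|\}\in q$, so $n+q$ contains a subset of $\mathbb N$, and $\{m\}\in n+q$ would mean $\{m-n\}\in q$.

*Example.* $2\mathbb N\in-1+q$ if and only if the set of odd numbers is in $q$. Also $\chi_\theta(n+q)=n\theta+\chi_\theta(q)$ for all $n\in\mathbb Z$ and nonprincipal $q$. For $n<0$, apply the homomorphism rule to $q=(-n)+(n+q)$.

## 2. Idempotents, the smallest ideal, and the monoids $S_q$

**Definition (idempotent).** An element $q\in\beta\mathbb N$ is idempotent if $q+q=q$.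

An idempotent is nonprincipal, because $n+n\neq n$ for $n\in\mathbb N$.

*Example.* If $q$ is idempotent, then $\chi_\theta(q)=2\chi_\theta(q)$, so $\chi_\theta(q)=0$ for every $\theta\in\mathbb T$. With $\theta=\frac12$ this says that $2\mathbb N\in q$.

**Definition (the smallest ideal and its groups).** $K(\beta\mathbb N)$ is the smallest two-sided ideal of $\beta\mathbb N$. It is the union of all minimal left ideals and also the union of all minimal right ideals. If $L$ is a minimal left ideal and $R$ a minimal right ideal, then $L\cap R$ is a group and $L\cap R=q+\beta\mathbb N+q$, where $q$ is the unique idempotent in $L\cap R$. Any two of these maximal groups are isomorphic.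

*Example.* $K(\beta\mathbb N)$ contains no element of $\mathbb N$, because $\beta\mathbb N\setminus\mathbb N$ is a two-sided ideal. To check this, suppose $\{m\}\in p+r$. Then $\{k:\{m-k\}\in r\}\in p$. This forces $r$ to be principal, say $r=j$, and then $\{m-j\}\in p$, so $p$ is principal too.

**Definition ($S_q$ and its center).** For an idempotent $q\in\beta\mathbb N$ put $S_q=q+\beta\mathbb N+q$. It is a monoid with identity $q$: every $u\in S_q$ satisfies $q+u=u=u+q$. Its center is the set of elements of $S_q$ that commute with all elements of $S_q$. If $q\in K(\beta\mathbb N)$, then $S_q$ is a group.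

*Example.* We show that $S_q\ne\mathbb Z+q$, where $\mathbb Z+q=\{n+q:n\in\mathbb Z\}$. Fix an irrational $\alpha\in\mathbb T$ and any $\beta\in\mathbb T$. The sets $\{k\in\mathbb N:\|k\alpha-\beta\|<\varepsilon\}$ are nonempty and directed downwards, so some $r\in\beta\mathbb N$ has $\chi_\alpha(r)=\beta$. Then $u=q+r+q\in S_q$ has
$$\chi_\alpha(u)=0+\beta+0=\beta. \tag{1}$$
Since $\chi_\alpha(n+q)=n\alpha$, any choice $\beta\notin\mathbb Z\alpha$ gives $u\in S_q\setminus(\mathbb Z+q)$.

## 3. Is the center of $q+\beta\mathbb N+q$ larger than $\mathbb Z+q$?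

Some elements of $S_q$ are central for a simple reason: integers commute with everything.

**Proposition 1.** For every idempotent $q\in\beta\mathbb N$, $\mathbb Z+q$ is contained in the center of $S_q$.

*Proof.* Let $n\in\mathbb Z$. For $v\in\beta\mathbb Z$ we have $n+v=v+n$, because both sides are continuous in $v$ (by $\lambda_n$ and $\rho_n$) and they agree on the dense set $\mathbb Z$. Hence $q+(n+q)+q=n+q+q+q=n+q$. Since $n+q\in\beta\mathbb N$, this shows $n+q\in S_q$. For $v\in S_q$,
$$(n+q)+v=n+(q+v)=n+v,\qquad v+(n+q)=(v+n)+q=n+(v+q)=n+v.\qquad\blacksquare$$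

The question, posed in a paper published in Topology Proceedings 42 (2013), 107–119 (http://nhindman.us/research/extendedcenterpost.pdf), is whether these are all the central elements when $q\in K(\beta\mathbb N)$. In plain words: in the maximal groups of the smallest ideal, is an element that commutes with everything necessarily an integer translate of the identity? A single idempotent $q\in K(\beta\mathbb N)$ with an extra central element would make the answer no. The answer is yes, and minimality of $q$ plays no role.

**Theorem 1.** Let $q$ be any idempotent in $\beta\mathbb N$ and let $u\in S_q\setminus(\mathbb Z+q)$. Then there is $v\in S_q$ with $u+v\ne v+u$. Hence the center of $S_q$ is exactly $\mathbb Z+q$. In particular this holds for every idempotent $q\in K(\beta\mathbb N)$.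

## 4. $\beta\mathbb N$ acting on compact systems

To show that two ultrafilters $u+v$ and $v+u$ differ, we let them act on a space and find a point that they move to different places.

**Definition (system and action).** A system $(X,T)$ is a compact Hausdorff space $X$ with a homeomorphism $T:X\to X$. For $p\in\beta\mathbb N$ and $x\in X$ put $p\cdot x=p\text{-}\lim_kT^kx$.

For fixed $x$, the map $p\mapsto p\cdot x$ is the continuous extension of $k\mapsto T^kx$ to $\beta\mathbb N$. For fixed $p\notin\mathbb N$ the map $x\mapsto p\cdot x$ need not be continuous, and we never use such continuity.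

*Example (rotation).* If $X=\mathbb T$ and $Ta=a+\theta$, then $p\cdot a=a+\chi_\theta(p)$.

*Example (shift).* Let $X=\{0,1\}^{\mathbb Z}$, $(Tx)(j)=x(j+1)$. For $A\subseteq\mathbb N$ let $x=1_A$. Then $(T^kx)(0)=1$ if and only if $k\in A$, so $(p\cdot x)(0)=1$ if and only if $A\in p$. Thus distinct ultrafilters act differently on some point of the shift, and nothing is lost by looking for systems that separate $u+v$ from $v+u$.

**Lemma 2.** Let $(X,T)$ be a system and $x\in X$.

(A) $(p+r)\cdot x=p\cdot(r\cdot x)$ for $p,r\in\beta\mathbb N$.

(B) $(n+r)\cdot x=T^n(r\cdot x)$ for $n\in\mathbb Z$ and $r\in\beta\mathbb N\setminus\mathbb N$.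

(C) If $(Y,S)$ is a system and $\varphi:X\to Y$ is continuous with $\varphi T=S\varphi$, then $\varphi(p\cdot x)=p\cdot\varphi(x)$. In particular $p\,\cdot$ commutes with every homeomorphism of $X$ that commutes with $T$ (including $T^n$, $n\in\mathbb Z$), and on a product of systems with the diagonal action it acts coordinatewise.

*Proof.* (A) For $k\in\mathbb N$, continuity of $\lambda_k$ and of $T^k$ gives $(k+r)\cdot x=r\text{-}\lim_jT^{k+j}x=T^k(r\cdot x)$. Since $\rho_r$ and $s\mapsto s\cdot x$ are continuous,
$$(p+r)\cdot x=p\text{-}\lim_k\,(k+r)\cdot x=p\text{-}\lim_kT^k(r\cdot x)=p\cdot(r\cdot x).$$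

(B) For $n>0$ this was just shown, and $n=0$ is trivial. For $n<0$, $n+r$ is in $\beta\mathbb N\setminus\mathbb N$, and the positive case applied to $-n$ and $n+r$ gives $T^{-n}((n+r)\cdot x)=(-n+n+r)\cdot x=r\cdot x$.

(C) $\varphi(p\text{-}\lim_kT^kx)=p\text{-}\lim_k\varphi(T^kx)=p\text{-}\lim_kS^k\varphi(x)$. The special cases take $\varphi$ to be the homeomorphism, or a coordinate projection. $\blacksquare$

**Definition (skew product).** Let $(X,T)$ be a system and $\sigma$ a continuous function from $X$ to $\mathbb R$ or to $\mathbb T$, whose values are read modulo $1$. The skew product is $X'=X\times\mathbb T$ with $T'(a,s)=(Ta,s+\sigma(a))$. We call $\sigma$ the cocycle and write $\sigma_k(a)=\sum_{i=0}^{k-1}\sigma(T^ia)$.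

$T'$ is a homeomorphism with inverse $(a,s)\mapsto(T^{-1}a,s-\sigma(T^{-1}a))$, and $T'^k(a,s)=(T^ka,s+\sigma_k(a))$ for $k\in\mathbb N$. It commutes with every fiber rotation $(a,s)\mapsto(a,s+h)$.

*Example.* $X=\mathbb T$, $Ta=a+\alpha$, $\sigma(a)=a$. Then $\sigma_k(a)=ka+\binom k2\alpha$, so $T'^k(a,s)=(a+k\alpha,\ s+ka+\binom k2\alpha)$.

## 5. What rotations and affine skew products detect, and what they miss

A rotation detects nothing: $(u+v)\cdot a=a+\chi_\theta(u)+\chi_\theta(v)=(v+u)\cdot a$. The first system with a chance is the affine skew product of the last example, and the computation can be done by hand. Fix $\alpha$ irrational and put $\psi(p)=p\text{-}\lim_k\binom k2\alpha$. Then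
$$p\cdot(a,s)=\bigl(a+\chi_\alpha(p),\ s+\chi_a(p)+\psi(p)\bigr).$$
So $u\cdot(0,0)=(\chi_\alpha(u),\psi(u))$, and the second coordinate of $(v+u)\cdot(0,0)=v\cdot(u\cdot(0,0))$ is $\psi(u)+\chi_{\chi_\alpha(u)}(v)+\psi(v)$. Exchanging $u$ and $v$ and subtracting, the second coordinates of $(v+u)\cdot(0,0)$ and $(u+v)\cdot(0,0)$ differ by
$$\chi_{\chi_\alpha(u)}(v)-\chi_{\chi_\alpha(v)}(u). \tag{2}$$

*Elements that are caught.* Suppose $u\in S_q$ and $\beta=\chi_\alpha(u)$ is such that $1,\alpha,\beta$ are linearly independent over $\mathbb Q$. By Kronecker's theorem, the sets $\{k\in\mathbb N:\|k\alpha\|<\varepsilon,\ \|k\beta-\frac12\|<\varepsilon\}$ are nonempty. They are directed downwards, so some $p\in\beta\mathbb N$ contains them all. Then $v=q+p+q\in S_q$ has $\chi_\alpha(v)=0$ and $\chi_\beta(v)=\frac12$, and (2) equals $\frac12-\chi_0(u)=\frac12\neq0$. So $u$ is not central. Such $u$ exist by (1).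

*Elements that are missed.* Suppose $\chi_\theta(u)=0$ for every $\theta\in\mathbb T$. Then (2) equals $\chi_0(v)-0=0$ for every $v$ and every $\alpha$, and the system says nothing about $u$. Such $u$ outside $\mathbb Z+q$ do occur. Let $q\in K(\beta\mathbb N)$ and let $u_1,v_1$ be two non-commuting elements of the group $S_q$, which we have just seen to exist. Their commutator $w$ is not $q$, and $\chi_\theta(w)=0$ for all $\theta$, because $\chi_\theta$ is a homomorphism into an abelian group. If $w=n+q$, then $n\theta=0$ in $\mathbb T$ for an irrational $\theta$, so $n=0$ and $w=q$, a contradiction. Hence $w\notin\mathbb Z+q$, yet every rotation sees $w$ as the identity.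

The failure lies in the base. In the successful case the base point $x_0=0$ is moved by $u$ to a different point $y=\beta$. The element $v$ fixes both $x_0$ and $y$ in the base, but in the fiber it acts differently over the two points: the rotation of the fiber over $y$ minus that over $x_0$ is $\chi_\beta(v)=\frac12$. If $u$ does not move $x_0$, there is no room for such a difference.

## 6. Fixing a point and rotating the fiber over its image

Here is the mechanism of the successful case, detached from rotations.

**Lemma 3.** Let $q$ be an idempotent in $\beta\mathbb N$, $u\in S_q$, $(X',T')$ a system, and $R$ a homeomorphism of $X'$ that commutes with $T'$. Let $x'\in X'$ with $q\cdot x'=x'$, and $y'=u\cdot x'$. If $p\in\beta\mathbb N$ satisfies $p\cdot x'=x'$ and $p\cdot y'=Ry'$, then $v=q+p+q\in S_q$ satisfies $v\cdot x'=x'$, $v\cdot y'=Ry'$, and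
$$(u+v)\cdot x'=y',\qquad (v+u)\cdot x'=Ry'.$$

*Proof.* First, $q\cdot y'=(q+u)\cdot x'=u\cdot x'=y'$. By (A), $v\cdot x'=q\cdot(p\cdot(q\cdot x'))=x'$. By (A) and (C), $v\cdot y'=q\cdot(p\cdot(q\cdot y'))=q\cdot Ry'=R(q\cdot y')=Ry'$. Finally $(u+v)\cdot x'=u\cdot x'=y'$ and $(v+u)\cdot x'=v\cdot y'=Ry'$. $\blacksquare$

So we want a skew product $X'=X\times\mathbb T$, with $x'$ over $x_0$ and $y'$ over $y=u\cdot x_0$, the half rotation $R(a,s)=(a,s+\frac12)$ of the fibers, and a sequence of times $k$ at which
$$T^kx_0\approx x_0,\quad T^ky\approx y,\quad \sigma_k(x_0)\approx0,\quad \sigma_k(y)\approx\tfrac12\pmod 1 .$$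

There is one absolute obstruction. If $y=T^nx_0$ for some $n\in\mathbb Z$, then $y'$ and $T'^nx'$ lie in the same fiber, so $y'$ is a fiber rotation of $T'^nx'$. By (C), every $p$ that fixes $x'$ then fixes $y'$, whatever the cocycle. So we need a base in which $u$ moves $x_0$ off its whole orbit. We choose the base to depend on $u$, using $u\ne n+q$ for all $n\in\mathbb Z$ at once.

For such a base there is no formula for the return times, hence no formula for a good cocycle. The way past this point is that at a single long return time $k$ the two sums can be corrected to *any* values modulo $1$ by changing $\sigma$ very little. Each sum needs a correction of size at most $\frac12$, and this is spread evenly over $k$ points of an orbit, at a cost of at most $\frac1{2k}$ at each point. So the good cocycles for a given precision form an open dense set, and the Baire category theorem supplies one cocycle that works for all precisions.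

## 7. Proof of Theorem 1

Let $q$ be an idempotent in $\beta\mathbb N$ and $u\in S_q\setminus(\mathbb Z+q)$. Note that $q+u=u+q=u$.

**Step 1: a metrizable system in which $u$ moves a point off its orbit.** For each $n\in\mathbb Z$ we have $u\neq n+q$, and both are in $\beta\mathbb N$, so choose $A_n\subseteq\mathbb N$ with $A_n\in u$ and $A_n\notin n+q$. Let
$$X=(\{0,1\}^{\mathbb Z})^{\mathbb Z}\times\mathbb T,$$
where $T$ acts as the shift $(Tx)_n(j)=x_n(j+1)$ on the first factor and as rotation by a fixed irrational on $\mathbb T$. Then $X$ is compact and metrizable, and $T$ is a homeomorphism. Because of the rotation factor, $T$ has no periodic points.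

Let $\hat x\in X$ have $\mathbb T$-coordinate $0$ and $\hat x_n(j)=1$ if and only if $j\in A_n$. For $k\in\mathbb N$ we have $(T^k\hat x)_n(0)=1$ if and only if $k\in A_n$, so for $p\in\beta\mathbb N$
$$(p\cdot\hat x)_n(0)=1\iff A_n\in p. \tag{3}$$
Put $x_0=q\cdot\hat x$ and $y=u\cdot x_0=(u+q)\cdot\hat x=u\cdot\hat x$. By (3), $y_n(0)=1$ for all $n\in\mathbb Z$. By (B), $T^nx_0=(n+q)\cdot\hat x$, so (3) gives $(T^nx_0)_n(0)=0$. Comparing the $n$-th coordinates at $0$,
$$y\ne T^nx_0\quad\text{for all }n\in\mathbb Z.$$
It follows that all the points $T^ix_0$, $T^iy$ $(i\ge0)$ are pairwise distinct. Two points of the same orbit are distinct since $T$ has no periodic points, and $T^iy=T^jx_0$ would give $y=T^{j-i}x_0$.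

**Step 2: simultaneous returns.** We need arbitrarily long times at which $x_0$ and $y$ both come back. We have $q\cdot x_0=(q+q)\cdot\hat x=x_0$ and $q\cdot y=(q+u)\cdot x_0=y$. Let $z=(x_0,y)\in X\times X$ with the diagonal action. By (C), $q\cdot z=z$. So for every neighborhood $W$ of $z$ the set $\{k:(T\times T)^kz\in W\}$ belongs to $q$. Since $q$ is nonprincipal, this set is infinite.

**Step 3: the cocycle.** We find one $\sigma$ whose sums are close to $0$ along $x_0$ and close to $\frac12$ along $y$, at suitable return times of every precision. Let $(W_m)_{m\in\mathbb N}$ be a decreasing neighborhood base at $z$ in the metrizable space $X\times X$. Let $O_m$ be the set of $\sigma\in C(X,\mathbb R)$ for which there is $k\in\mathbb N$ with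
$$(T\times T)^kz\in W_m,\qquad\|\sigma_k(x_0)\|<\tfrac1m,\qquad\|\sigma_k(y)-\tfrac12\|<\tfrac1m. \tag{4}$$

*$O_m$ is open* in the sup norm. For fixed $k$ the functions $\sigma\mapsto\sigma_k(x_0)$ and $\sigma\mapsto\sigma_k(y)$ are continuous, so the last two conditions define an open set. $O_m$ is the union of these open sets over all $k$ with $(T\times T)^kz\in W_m$.

*$O_m$ is dense.* Let $\sigma^0\in C(X,\mathbb R)$ and $\eta>0$. By Step 2 choose $k>1/(2\eta)$ with $(T\times T)^kz\in W_m$. Choose $c,d\in[-\frac12,\frac12]$ with
$$c\equiv-\sigma^0_k(x_0),\qquad d\equiv\tfrac12-\sigma^0_k(y)\pmod 1.$$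
The $2k$ points $T^ix_0,T^iy$ $(0\le i<k)$ are distinct by Step 1, so prescribing values on them is prescribing a continuous function on a finite closed set. By Tietze's theorem there is a continuous $\tau:X\to[-\frac1{2k},\frac1{2k}]$ with $\tau(T^ix_0)=c/k$ and $\tau(T^iy)=d/k$ for $0\le i<k$. Its sup norm is at most $\frac1{2k}<\eta$. Moreover $(\sigma^0+\tau)_k(x_0)=\sigma^0_k(x_0)+c\equiv0$ and $(\sigma^0+\tau)_k(y)=\sigma^0_k(y)+d\equiv\frac12\pmod1$. So $\sigma^0+\tau\in O_m$.

$C(X,\mathbb R)$ is a complete metric space, so by the Baire category theorem there is $\sigma\in\bigcap_mO_m$. Fix it.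

**Step 4: the ultrafilter $p$.** We collect the good times into one ultrafilter. Let $D_m$ be the set of $k\in\mathbb N$ satisfying (4) for our $\sigma$. These sets are nonempty because $\sigma\in O_m$, and they decrease with $m$, so some $p\in\beta\mathbb N$ contains all of them. Since the $W_m$ form a base at $z$,
$$p\text{-}\lim_kT^kx_0=x_0,\quad p\text{-}\lim_kT^ky=y,\quad p\text{-}\lim_k\sigma_k(x_0)=0,\quad p\text{-}\lim_k\sigma_k(y)=\tfrac12, \tag{5}$$
the last two limits being taken in $\mathbb T$.

**Step 5: the skew product.** We verify the hypotheses of Lemma 3. Let $X'=X\times\mathbb T$, $T'(a,s)=(Ta,s+\sigma(a))$ and $R(a,s)=(a,s+\frac12)$. Then $R$ commutes with $T'$. Put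
$$x'=q\cdot(x_0,0),\qquad y'=u\cdot x'.$$
By (A), $q\cdot x'=(q+q)\cdot(x_0,0)=x'$. By (C) for the projection $X'\to X$, $x'$ lies over $q\cdot x_0=x_0$ and $y'$ lies over $u\cdot x_0=y$. Write $x'=(x_0,c')$ and $y'=(y,d')$. By (5),
$$p\cdot x'=p\text{-}\lim_k\,(T^kx_0,c'+\sigma_k(x_0))=x',\qquad p\cdot y'=p\text{-}\lim_k\,(T^ky,d'+\sigma_k(y))=(y,d'+\tfrac12)=Ry'.$$
Lemma 3 gives $v=q+p+q\in S_q$ with $(u+v)\cdot x'=y'$ and $(v+u)\cdot x'=Ry'\ne y'$. Hence $u+v\neq v+u$.

So no element of $S_q\setminus(\mathbb Z+q)$ is central. With Proposition 1, the center of $S_q$ is exactly $\mathbb Z+q$. $\blacksquare$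

## 8. $2^{\mathfrak c}$ witnesses for countably many elements at once

The argument gives more: non-central elements are as far from central as cardinality permits, uniformly over countable sets. Here $\mathfrak c=|\mathbb R|$. The bound $2^{\mathfrak c}$ below is sharp because $|\beta\mathbb N|=2^{\mathfrak c}$.

**Theorem 2.** Let $q$ be an idempotent in $\beta\mathbb N$ and let $U\subseteq S_q\setminus(\mathbb Z+q)$ be countable and nonempty. There is $V\subseteq S_q$ with $|V|=2^{\mathfrak c}$ such that for every $u\in U$:

1. $u+v\ne v+u$ for all $v\in V$, and the elements $v+u$ $(v\in V)$ are pairwise distinct;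
2. if $q\in K(\beta\mathbb N)$, so that $S_q$ is a group, then the conjugates $v+u-v$ $(v\in V)$ are pairwise distinct.

Two changes to the proof of Theorem 1 suggest themselves. In place of the single target $\frac12$ we could aim at every $h\in\mathbb T$, but the choice of $h$ yields only $\mathfrak c$ witnesses. To get $2^{\mathfrak c}$ of them we use $\mathfrak c$ cocycles at once and aim at every $h\in\mathbb T^C$, where $C$ is the set of cocycles and $|C|=\mathfrak c$. Baire category does not apply directly to $\mathfrak c$ cocycles, but each approximate condition involves only finitely many of them. The tool for this situation is the following theorem (Kechris, *Classical Descriptive Set Theory*, Theorem 19.1).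

**Kuratowski–Mycielski theorem.** Let $P$ be a nonempty perfect Polish space and let $\mathcal R_n\subseteq P^n$ be comeager for each $n\ge1$. Then there is a Cantor set $C\subseteq P$ such that, for all $n$, every $n$-tuple of pairwise distinct elements of $C$ lies in $\mathcal R_n$.

*Proof.* Fix a complete metric on $P$ and dense open sets $D_{n,l}\subseteq P^n$, decreasing in $l$, with $\bigcap_lD_{n,l}\subseteq\mathcal R_n$. We build nonempty open sets $B_s\subseteq P$ for finite $0$-$1$ strings $s$. For $|s|\ge1$ we require that $B_s$ has diameter at most $2^{-|s|}$. We also require that $\overline{B_{s0}}$ and $\overline{B_{s1}}$ are disjoint subsets of $B_s$, and that for $l\ge1$, $n\le2^l$ and distinct strings $s_1,\dots,s_n$ of length $l$,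
$$B_{s_1}\times\dots\times B_{s_n}\subseteq D_{n,l}. \tag{6}$$
Start with $B_\emptyset=P$. Given level $l$, perfectness provides inside each $B_s$ two nonempty open sets of small diameter, with disjoint closures contained in $B_s$. Now go through the finitely many tuples of distinct strings of length $l+1$. For each tuple, the current product of open sets meets the dense open set $D_{n,l+1}$ in a nonempty open set, which contains a nonempty open box. Replace the $n$ sets by the sides of that box. Shrinking preserves what was arranged before, so at the end (6) holds at level $l+1$.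

For $a\in\{0,1\}^{\mathbb N}$ let $x_a$ be the unique point of $\bigcap_lB_{a|l}$, which exists by completeness. The map $a\mapsto x_a$ is continuous and injective, so its image $C$ is a Cantor set. If $a_1,\dots,a_n$ are distinct, then their restrictions to length $l$ are distinct for all large $l$. So $(x_{a_1},\dots,x_{a_n})\in D_{n,l}$ for all large $l$, hence for all $l$, and the tuple lies in $\mathcal R_n$. $\blacksquare$

*Proof of Theorem 2.* Write $U=\{u_i:i\in\mathbb N\}$, repetitions allowed.

**Step 1: the base system.** We repeat Step 1 of Section 7 for all $u_i$ at once. For $i\in\mathbb N$ and $n\in\mathbb Z$ choose $A_{i,n}\subseteq\mathbb N$ with $A_{i,n}\in u_i$ and $A_{i,n}\notin n+q$. Let $X=(\{0,1\}^{\mathbb Z})^{\mathbb N\times\mathbb Z}\times\mathbb T$, with $T$ the shift on each sequence times an irrational rotation. Let $\hat x$ have coordinates $1_{A_{i,n}}$ and $0$. Put $x_0=q\cdot\hat x$ and $y_i=u_i\cdot x_0=u_i\cdot\hat x$.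

$X$ is compact metrizable and $T$ has no periodic points. The coordinate $(i,n)$ at $0$ is $1$ for $y_i$ and $0$ for $T^nx_0=(n+q)\cdot\hat x$, so $y_i\notin\{T^nx_0:n\in\mathbb Z\}$. As before $q\cdot x_0=x_0$ and $q\cdot y_i=(q+u_i)\cdot x_0=y_i$.

Different $y_i$ may lie on the same orbit, and then their orbit segments could overlap. So let $I\subseteq\mathbb N$ contain exactly one index for each (two-sided) $T$-orbit that meets $\{y_i:i\in\mathbb N\}$. Then the points
$$T^jx_0,\quad T^jy_i\qquad(j\ge0,\ i\in I)$$
are pairwise distinct. Let $z=(x_0,(y_i)_{i\in I})$ in $X\times X^I$, which is metrizable because $I$ is countable. Write $T$ also for the diagonal map. By (C), $q\cdot z=z$, so $\{k:T^kz\in W\}\in q$ is infinite for every neighborhood $W$ of $z$.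

**Step 2: tuples of cocycles with independent targets are generic.** For $n\ge1$ let $\mathcal R_n\subseteq C(X,\mathbb R)^n$ be the set of $(\sigma^1,\dots,\sigma^n)$ such that for every neighborhood $W$ of $z$, finite $F\subseteq I$, $\varepsilon>0$ and $\theta\in\mathbb T^n$ there is $k\in\mathbb N$ with
$$T^kz\in W,\qquad\|\sigma^j_k(x_0)\|<\varepsilon,\qquad\|\sigma^j_k(y_i)-\theta_j\|<\varepsilon\qquad(i\in F,\ 1\le j\le n). \tag{7}$$
We show that $\mathcal R_n$ is comeager.

It suffices to require (7) for $W$ in a countable base at $z$, $\varepsilon=1/m$, and $\theta$ in a countable dense subset of $\mathbb T^n$. A general $(\varepsilon,\theta)$ is handled by taking $1/m<\varepsilon/2$ and a $\theta'$ in the dense set with $\|\theta_j-\theta'_j\|<\varepsilon/2$ for all $j$. There are countably many finite $F\subseteq I$. So $\mathcal R_n$ is a countable intersection of sets, one for each $(W,F,m,\theta)$. Each of these sets is open, as a union over $k$ of open conditions on $(\sigma^1,\dots,\sigma^n)$.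

Each is dense. Given $(\sigma^1,\dots,\sigma^n)$ and $\eta>0$, take $k>1/(2\eta)$ with $T^kz\in W$. For each $j$ choose $c_j$ and $d_{i,j}$ $(i\in F)$ in $[-\frac12,\frac12]$ with $c_j\equiv-\sigma^j_k(x_0)$ and $d_{i,j}\equiv\theta_j-\sigma^j_k(y_i)\pmod1$. By Tietze's theorem on the distinct points $T^lx_0,T^ly_i$ $(0\le l<k,\ i\in F)$ there is a continuous $\tau^j:X\to[-\frac1{2k},\frac1{2k}]$ equal to $c_j/k$ on $\{T^lx_0\}_{l<k}$ and to $d_{i,j}/k$ on $\{T^ly_i\}_{l<k}$. Its sup norm is less than $\eta$, and
$$(\sigma^j+\tau^j)_k(x_0)\equiv0,\qquad(\sigma^j+\tau^j)_k(y_i)\equiv\theta_j\pmod 1 .$$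
So $(\sigma^j+\tau^j)_{1\le j\le n}$ satisfies (7) with this $k$.

**Step 3: $\mathfrak c$ cocycles, any finitely many of which are independent.** Since $X$ is compact metrizable, $C(X,\mathbb R)$ is a nonzero separable Banach space, hence a nonempty perfect Polish space. The Kuratowski–Mycielski theorem gives a Cantor set $C\subseteq C(X,\mathbb R)$ such that every $n$-tuple of pairwise distinct elements of $C$ lies in $\mathcal R_n$, for all $n\geq 1$. In particular $|C|=\mathfrak c$.

**Step 4: the skew product with fiber $\mathbb T^C$.** We run all cocycles in $C$ in parallel. On the compact Hausdorff space $X'=X\times\mathbb T^C$ let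
$$T'(a,(s_\sigma)_{\sigma\in C})=(Ta,(s_\sigma+\sigma(a))_{\sigma\in C}).$$
This is a homeomorphism. For $h\in\mathbb T^C$ the map $R_h(a,s)=(a,s+h)$ commutes with $T'$. Put $x'=q\cdot(x_0,0)$ and $y_i'=u_i\cdot x'$. By (A) and (C), $x'$ lies over $x_0$, $y_i'$ lies over $y_i$, $q\cdot x'=x'$ and $q\cdot y_i'=(q+u_i)\cdot x'=y_i'$.

**Step 5: an ultrafilter for each $h$.** Fix $h\in\mathbb T^C$. For a neighborhood $W$ of $z$, finite sets $F\subseteq I$ and $E\subseteq C$, and $\varepsilon>0$, consider the set of $k\in\mathbb N$ with
$$T^kz\in W,\qquad\|\sigma_k(x_0)\|<\varepsilon,\qquad\|\sigma_k(y_i)-h_\sigma\|<\varepsilon\qquad(i\in F,\ \sigma\in E).$$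
It is nonempty. For $E=\{\sigma^1,\dots,\sigma^n\}$ with $n\ge1$, listed without repetition, apply $(\sigma^1,\dots,\sigma^n)\in\mathcal R_n$ with $\theta_j=h_{\sigma^j}$. The set for $E=\emptyset$ is larger than one of these. These sets are directed downwards: intersect the $W$'s, unite the $F$'s and the $E$'s, and take the smaller $\varepsilon$. So some $p_h\in\beta\mathbb N$ contains all of them. Reading off limits coordinatewise, as in Step 5 of Section 7,
$$p_h\cdot x'=x',\qquad p_h\cdot y_i'=R_hy_i'\quad(i\in I). \tag{8}$$

We extend the second equality to every index $j\in\mathbb N$. There are $i\in I$ and $n\in\mathbb Z$ with $y_j=T^ny_i$. Then $y_j'$ and $T'^ny_i'$ lie in the same fiber over $X$, so $y_j'=R_sT'^ny_i'$ for some $s\in\mathbb T^C$. By (C), $p_h\,\cdot$ commutes with $R_s$ and with $T'^n$, so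
$$p_h\cdot y_j'=R_sT'^n(p_h\cdot y_i')=R_sT'^nR_hy_i'=R_hR_sT'^ny_i'=R_hy_j'.$$

**Step 6: the set $V$.** Let $v_h=q+p_h+q\in S_q$. By Lemma 3, applied with $R=R_h$ and with each $u_i$, we have $v_h\cdot x'=x'$, $v_h\cdot y_i'=R_hy_i'$, and
$$(u_i+v_h)\cdot x'=y_i',\qquad(v_h+u_i)\cdot x'=R_hy_i'\qquad(i\in\mathbb N).$$
If $h\neq0$, then $R_hy_i'\ne y_i'$, so $u_i$ and $v_h$ do not commute. If $h\ne h'$, then $R_hy_i'\neq R_{h'}y_i'$, so $v_h+u_i\ne v_{h'}+u_i$, and in particular $v_h\ne v_{h'}$. Let $V=\{v_h:h\in\mathbb T^C\setminus\{0\}\}$. Then $|V|=\mathfrak c^{\mathfrak c}=2^{\mathfrak c}$, and part 1 is proved.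

**Step 7: conjugates.** Let $q\in K(\beta\mathbb N)$ and let $w_h$ be the inverse of $v_h$ in the group $S_q$. Then $w_h\cdot x'=w_h\cdot(v_h\cdot x')=(w_h+v_h)\cdot x'=q\cdot x'=x'$. Therefore
$$(v_h+u_i+w_h)\cdot x'=v_h\cdot(u_i\cdot x')=v_h\cdot y_i'=R_hy_i',$$
and these points are pairwise distinct for distinct $h$. So are the conjugates $v_h+u_i-v_h$, and part 2 is proved. $\blacksquare$

## 9. Conjugacy classes in the maximal groups of $K(\beta\mathbb N)$

**Corollary 3.** Let $q\in K(\beta\mathbb N)$ be idempotent and $G=q+\beta\mathbb N+q$.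

(a) Each element of $\mathbb Z+q$ has exactly one conjugate. Each element of $G\setminus(\mathbb Z+q)$ has exactly $2^{\mathfrak c}$ conjugates, that is, its centralizer has index $2^{\mathfrak c}$.

(b) Every normal subgroup of $G$ of cardinality less than $2^{\mathfrak c}$ is contained in $\mathbb Z+q$.

(c) Every nonidentity element of $G/(\mathbb Z+q)$ has $2^{\mathfrak c}$ conjugates. In particular $G/(\mathbb Z+q)$ has trivial center.

(d) $G$ is not a union of countably many centralizers of elements outside $\mathbb Z+q$.

*Proof.* (a) Elements of $\mathbb Z+q$ are central by Proposition 1, so each is its only conjugate. If $u\in G\setminus(\mathbb Z+q)$, then part 2 of Theorem 2 with $U=\{u\}$ gives at least $2^{\mathfrak c}$ conjugates, and there are at most $|\beta\mathbb N|=2^{\mathfrak c}$. The number of conjugates of $u$ is the index of its centralizer.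

(b) A normal subgroup contains the full conjugacy class of each of its elements. If it contained an element outside $\mathbb Z+q$, it would have at least $2^{\mathfrak c}$ elements by (a).

(c) By Theorem 1, $\mathbb Z+q$ is the center of $G$, hence a normal subgroup, so the quotient makes sense. A nonidentity element of it is the image of some $u\in G\setminus(\mathbb Z+q)$, and its conjugates are the images of the conjugates of $u$. The cosets of $\mathbb Z+q$ are countable, so the quotient map is countable-to-one. It therefore takes the $2^{\mathfrak c}$ conjugates of $u$ onto a set of cardinality $2^{\mathfrak c}$. An element with more than one conjugate is not central.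

(d) Let $U\subseteq G\setminus(\mathbb Z+q)$ be countable. If $U=\emptyset$, the union of the centralizers is empty and is not $G$. Otherwise take $V$ from Theorem 2. By part 1, any $v\in V$ commutes with no $u\in U$, so $v$ lies in none of the centralizers of elements of $U$. $\blacksquare$
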